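# Uncountable $(1+)$-separated sets in the spheres of nonseparable WLD spaces

## Separated families of size $\omega_1$ in $S_X$ and $S_{X^*}$

**Theorem 1.** Let $X$ be a nonseparable WLD Banach space (for instance, $X$ WLD with $\operatorname{dens}X=\omega_1$). Then both $S_X$ and $S_{X^*}$ contain $(1+)$-separated subsets of cardinality $\omega_1$.

All spaces are real, $B_X$ and $S_X$ are the closed unit ball and the unit sphere of $X$, and "countable" means finite or countably infinite. The theorem is proved in ZFC. Here are the words in it.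

**Definition ($(1+)$-separated).** A set $\mathcal F\subseteq S_X$ is $(1+)$-separated if $\|x-y\|>1$ for all distinct $x,y\in\mathcal F$. For $\varepsilon>0$, it is $(1+\varepsilon)$-separated if $\|x-y\|\ge 1+\varepsilon$ for all distinct $x,y\in\mathcal F$.

The first condition asks for a strict inequality pair by pair, with no uniform gap. The gap between "$>1$" and "$\ge1$" is the whole subject of these notes.

**Definition (density, WLD).** The density character $\operatorname{dens}X$ is the smallest cardinality of a norm-dense subset of $X$. The space $X$ is *weakly Lindelöf determined* (WLD) if there is a set $\Gamma\subseteq X$ with $\overline{\operatorname{span}}\,\Gamma=X$ such that for every $h\in X^*$ the set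
$$\operatorname{supp}h=\{\gamma\in\Gamma: h(\gamma)\ne0\}$$
is countable.

Equivalently, $(B_{X^*},w^*)$ is a Corson compact; we do not use this form. Examples are $c_0(\omega_1)$ and $\ell_p(\omega_1)$ with $1<p<\infty$: take for $\Gamma$ the unit vectors $e_\gamma$, and note that a functional is given by an element of $\ell_1(\omega_1)$, respectively $\ell_q(\omega_1)$ with $\frac1p+\frac1q=1$, which has countable support. In $\ell_1(\omega_1)$ the unit vectors do not serve as $\Gamma$: the functional $x\mapsto\sum_\gamma x(\gamma)$ is nonzero on all of them.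

The question comes from "On Auerbach systems in Banach spaces" (https://www.uibk.ac.at/mathematik/personal/russo/dateien/talks/2018_birmingham.pdf). There the conclusion of Theorem 1 (uncountable $(1+)$-separated subsets of both spheres) is recorded as known for WLD spaces with $\operatorname{dens}X>\mathfrak c$, and it is asked whether $S_X$ contains an uncountable $(1+)$-separated set when $X$ is WLD and $\operatorname{dens}X=\omega_1$. Theorem 1 says yes, with no condition on the density beyond nonseparability.

One direction is trivial. A separable space has no uncountable set with mutual distances $>1$: the open balls of radius $\frac12$ about its points are pairwise disjoint, and each contains a point of a fixed countable dense set.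

We use freely: the Hahn–Banach theorem (each $x\neq 0$ has $\varphi\in S_{X^*}$ with $\varphi(x)=\|x\|$), the equality $\|T^*\|=\|T\|$, transfinite recursion of length $\omega_1$, the fact that every ordinal $\alpha<\omega_1$ is countable, and the fact that if an uncountable set is cut into countably many pieces, one piece is uncountable.

## Three spaces by hand: $\ell_p(\omega_1)$, $c_0(\omega_1)$, $C(K)$

**In $\ell_p(\omega_1)$, $1<p<\infty$,** the unit vectors satisfy $\|e_\alpha-e_\beta\|=2^{1/p}>1$.

**In $c_0(\omega_1)$** the unit vectors are at distance exactly $1$. Repair this by subtracting from $e_\alpha$ a little of every earlier vector. For $0<\alpha<\omega_1$ let $\beta_1,\beta_2,\dots$ be a (finite or infinite) enumeration of $\alpha$ without repetition, and put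
$$y_0=e_0,\qquad y_\alpha=e_\alpha-\sum_n2^{-n}e_{\beta_n}.$$
Then $\|y_\alpha\|=1$. If $\beta<\alpha$ and $\beta=\beta_n$ in the enumeration of $\alpha$, the coordinate $\beta$ of $y_\beta-y_\alpha$ is $1+2^{-n}>1$. So $(y_\alpha)$ is $(1+)$-separated. Note the sign: the corrections are *negative* multiples of earlier vectors.

**In $C(K)$,** where $K=\omega_1\cup\{\infty\}$ is the one-point compactification of the discrete set $\omega_1$, let $\mathbf 1$ be the constant function and $1_\gamma$ the indicator of $\{\gamma\}$, $\gamma<\omega_1$. A function $f$ on $K$ is in $C(K)$ exactly when $f-f(\infty)\mathbf 1$ belongs to $c_0(\omega_1)$ (extended by $0$ at $\infty$). So $\Gamma=\{\mathbf 1\}\cup\{1_\gamma:\gamma<\omega_1\}$ has dense span, and a functional on $C(K)$ restricts to an element of $\ell_1(\omega_1)=c_0(\omega_1)^*$, hence is nonzero on only countably many $1_\gamma$. Thus $C(K)$ is WLD. The functions $1_\gamma$ are again at mutual distance $1$, but another repair is available here. Since $\|1_\gamma-\frac12\mathbf 1\|=\frac12$, normalising gives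
$$u_\gamma=2\cdot1_\gamma-\mathbf 1\in S_{C(K)},\qquad\|u_\gamma-u_\eta\|=2\quad(\gamma\ne\eta).$$
A fixed vector $r=-\frac12\mathbf 1$ *shortens* all the $1_\gamma$, and normalising afterwards multiplies the distances by $2$.

The proof shows that these two mechanisms, the $c_0$ one and the $C(K)$ one, cover all cases.

## Norm-one projections onto separable pieces

The only thing we need from WLD is a supply of projections.

**Definition (S).** $X$ satisfies (S) if there are a partially ordered set $\mathcal S$ and linear projections $P_s:X\to X$ $(s\in\mathcal S)$, with $X_s:=P_sX$, such that: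

* (S1) $\|P_s\|\le1$, each $X_s$ is separable, and $X=\bigcup_sX_s$;
* (S2) if $s\le t$, then $P_sP_t=P_tP_s=P_s$;
* (S3) every countable subset of $\mathcal S$ has an upper bound, and every sequence $s_0\le s_1\le\cdots$ has an upper bound $t$ with $X_t=\overline{\bigcup_nX_{s_n}}$.

In (S2), $P_tP_s=P_s$ gives $X_s\subseteq X_t$, and $P_sP_t=P_s$ gives $\ker P_t\subseteq\ker P_s$: as the index grows, ranges grow and kernels shrink. In $c_0(\omega_1)$ one may take for $\mathcal S$ the countable subsets $D$ of $\omega_1$ and for $P_D$ the restriction to $D$. Every space with a 1-projectional skeleton (Kubiś, J. Math. Anal. Appl. 350 (2009)) satisfies (S) by definition; this remark is not used below.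

**Lemma 1.** Every WLD space satisfies (S).

*Proof.* Let $\Gamma$ be as in the definition of WLD. For countable $D\subseteq\Gamma$ put $X_D=\overline{\operatorname{span}}\,D$ and $Z_D=\overline{\operatorname{span}}(\Gamma\setminus D)$. Call $D$ *good* if
$$\|x+z\|\ge\|x\|\qquad\text{for all }x\in X_D,\ z\in Z_D.$$

**Step 1: every countable $A\subseteq\Gamma$ lies in a good set.** This step supplies enough good sets, by a closing-off argument. Put $A_0=A$. Given the countable set $A_n$, choose for each $x$ in the countable set $\operatorname{span}_{\mathbb Q}A_n$ a functional $h_x\in B_{X^*}$ with $h_x(x)=\|x\|$, and let $A_{n+1}=A_n\cup\bigcup_x\operatorname{supp}h_x$. This is countable because each support is. Let $D=\bigcup_nA_n$.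

If $x\in\operatorname{span}_{\mathbb Q}D$, then $x\in\operatorname{span}_{\mathbb Q}A_n$ for some $n$, so at that stage a functional $h_x$ was chosen with $\operatorname{supp}h_x\subseteq A_{n+1}\subseteq D$. For $z\in\operatorname{span}(\Gamma\setminus D)$ we get $h_x(z)=0$, hence $\|x+z\|\ge h_x(x+z)=\|x\|$. Since $\operatorname{span}_{\mathbb Q}D$ is dense in $X_D$ and $\operatorname{span}(\Gamma\setminus D)$ is dense in $Z_D$, the inequality passes to all $x\in X_D$, $z\in Z_D$. So $D$ is good.

**Step 2: a good set gives a norm-one projection.** This step turns the inequality into an operator. Let $D$ be good. If $x\in X_D\cap Z_D$, then $0=\|x+(-x)\|\ge\|x\|$, so $x=0$. If $x_n\in X_D$, $z_n\in Z_D$ and $(x_n+z_n)$ converges, then $\|x_n-x_m\|\le\|(x_n+z_n)-(x_m+z_m)\|$ shows that $(x_n)$ is Cauchy, so $(z_n)$ is Cauchy too, and the limit lies in $X_D+Z_D$. So $X_D+Z_D$ is closed. It contains $\Gamma$, so it is $X$. Thus $X=X_D\oplus Z_D$, and the projection $P_D$ onto $X_D$ along $Z_D$ has $\|P_D\|\le1$, by goodness.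

**Step 3: (S1)–(S3) hold.** Let $\mathcal S$ be the family of good sets, ordered by inclusion.

(S1) Each $x\in X$ is the limit of a sequence in $\operatorname{span}\Gamma$, so it lies in the closed span of a countable subset of $\Gamma$, and by Step 1 in $X_D$ for some good $D$. Each $X_D$ is separable because $D$ is countable.

(S2) If $D\subseteq D'$, then $X_D\subseteq X_{D'}$, so $P_{D'}P_D=P_D$. Also $x-P_{D'}x\in Z_{D'}\subseteq Z_D=\ker P_D$, so $P_DP_{D'}=P_D$.

(S3) Countably many good sets have a countable union, which lies in a good set by Step 1. Let $D_0\subseteq D_1\subseteq\cdots$ be good and $D=\bigcup_nD_n$. For $z\in Z_D$ and $x\in X_{D_n}$ we have $z\in Z_D\subseteq Z_{D_n}$, so $\|x+z\|\ge\|x\|$. Since $\bigcup_nX_{D_n}$ is dense in $X_D$, the set $D$ is good, and $X_D=\overline{\bigcup_nX_{D_n}}$. $\square$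

*Example.* In $C(K)$ with the above $\Gamma$, every set $D=\{\mathbf 1\}\cup\{1_\gamma:\gamma\in D_0\}$, $D_0\subset\omega_1$ countable, is good. Indeed, for $x\in X_D$ we have $x=x(\infty)$ off $D_0$, while $z\in Z_D$ vanishes on $D_0$ and at $\infty$; so $x+z$ equals $x$ on $D_0\cup\{\infty\}$, which is where $x$ takes all its values. Here $P_Df$ equals $f$ on $D_0$ and $f(\infty)$ elsewhere. A nonempty $D=\{1_\gamma:\gamma\in D_0\}$ is not good: for $\gamma\in D_0$, $\|1_\gamma-\frac12\mathbf 1\|=\frac12<\|1_\gamma\|$. So the good sets are $\emptyset$ and the countable sets containing $\mathbf 1$.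

## The dichotomy behind Theorem 1

An *Auerbach system* is a family $(z_\alpha,h_\alpha)$ with $z_\alpha\in S_X$, $h_\alpha\in S_{X^*}$ and $h_\beta(z_\gamma)=\delta_{\beta\gamma}$; the unit vectors of $c_0(\omega_1)$ with the coordinate functionals form one. A subset of $\mathcal S$ is *cofinal* if above every $s_0\in\mathcal S$ there is one of its elements. The *closed convex cone generated by* a set is the closure of the set of its finite combinations with coefficients $\ge0$.

**Theorem 2.** Let $X$ be nonseparable and satisfy (S). Then $S_X$ and $S_{X^*}$ both contain $(1+)$-separated sets of cardinality $\omega_1$. More precisely, at least one of the following holds: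

* (a) for some $\varepsilon>0$, both $S_X$ and $S_{X^*}$ contain uncountable $(1+\varepsilon)$-separated sets;
* (b) $\{t\in\mathcal S:\|I-P_t\|\le1\}$ is cofinal in $\mathcal S$. Then there are $z_\alpha\in S_X$, $h_\alpha\in S_{X^*}$ $(\alpha<\omega_1)$ with $h_\beta(z_\gamma)=\delta_{\beta\gamma}$ (an uncountable Auerbach system). Moreover, there are uncountable $(1+)$-separated families $(y_\alpha)\subset S_X$ and $(y^*_\alpha)\subset S_{X^*}$ with $z_\alpha-y_\alpha$ in the closed convex cone generated by $\{z_\beta:\beta<\alpha\}$, and $h_\alpha-y_\alpha^*$ in the closed convex cone generated by $\{h_\beta:\beta<\alpha\}$.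

**Corollary.** A WLD space has an uncountable $(1+)$-separated set in its unit sphere if and only if it is nonseparable. A nonseparable WLD space without uncountable Auerbach systems has uncountable $(1+\varepsilon)$-separated sets in $S_X$ and in $S_{X^*}$, for some $\varepsilon>0$.

By Lemma 1, Theorem 1 follows from Theorem 2. From now on, up to the final section, $X$ is nonseparable and satisfies (S).

## Why the projections alone stop at distance $1$

The sensible first attempt is this. By recursion choose $s_\alpha\in\mathcal S$ above all earlier $s_\beta$ with $z_\beta\in X_{s_\alpha}$ for $\beta<\alpha$, and a unit vector $z_\alpha\in\ker P_{s_\alpha}$. For $\beta<\alpha$,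
$$\|z_\beta-z_\alpha\|\ge\|P_{s_\alpha}(z_\beta-z_\alpha)\|=\|z_\beta\|=1 .$$
In $c_0(\omega_1)$ equality can occur, so one imitates the $c_0$ repair and looks for $y_\alpha=z_\alpha+w_\alpha$ with $w_\alpha$ in the closed span of the earlier vectors. Two things go wrong.

*The functionals.* With $\varphi_\beta\in S_{X^*}$, $\varphi_\beta(z_\beta)=1$, the functional $f_\beta=\varphi_\beta\circ P_{s_{\beta+1}}$ has norm $1$, takes the value $1$ at $z_\beta$ and kills all later $z_\alpha$. It need not kill earlier ones, so
$$f_\beta(y_\beta-y_\alpha)=1+f_\beta(w_\beta)-f_\beta(w_\alpha)$$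
with $f_\beta(w_\beta)$ out of control. Composing with $I-P_{s_\beta}$ removes that term, but the norm may go up: in $C(K)$, with $\mathbf 1\in D$ and $\gamma\notin D_0$, the function $f=\mathbf 1-2\cdot1_\gamma$ has norm $1$ and $(I-P_D)f$ takes the value $-2$ at $\gamma$.

*The norms.* Even with an Auerbach system at hand, $\|z_\alpha+w_\alpha\|$ need not be $1$, and normalising spoils the estimate. In $\ell_2(\omega_1)$, with $z_\alpha=e_\alpha$ and the $c_0$ formula, $\|e_\alpha-\sum_n2^{-n}e_{\beta_n}\|=(1+\frac13)^{1/2}=2/\sqrt3$ for infinite $\alpha$. After normalisation, if $\beta=\beta_n<\alpha$ is infinite, the coordinate $\beta$ of the difference is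
$$\tfrac{\sqrt3}2\,(1+2^{-n}),$$
which is less than $1$ as soon as $n\ge3$. (For $\alpha=\omega+\omega$ there are infinitely many infinite $\beta<\alpha$, so such $n$ occur.) In $\ell_2$ no repair was needed, of course. The lesson is that a correction should be made only where the norm allows it.

The first obstruction would disappear if $\|I-P_s\|\le1$. For $x=r+z$ with $r\in X_s$, $z\in\ker P_s$, this says $\|r+z\|\ge\|z\|$: no vector of $X_s$ shortens a vector of $\ker P_s$. And $C(K)$ suggests that where shortening does happen, it is an advantage.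

## A vector that shortens arbitrarily far out gives $(1+\varepsilon)$-separation

**Definition (tame).** A vector $r\in X$ is *tame* if there is $s(r)\in\mathcal S$ with
$$\|r+z\|\ge\|z\|\qquad\text{for all }z\in\ker P_{s(r)} .$$

In $c_0(\omega_1)$, with $P_D$ the restriction to $D$, every $r$ is tame: take $s(r)=\operatorname{supp}r$. In $C(K)$ the vector $-\frac12\mathbf 1$ is not tame: for each good $D$ pick $\gamma$ with $1_\gamma\notin D$ and $z=1_\gamma\in\ker P_D$.

**Lemma 2.** If some $r\in X$ is not tame, then (a) holds.

*Proof.* The vector $0$ is tame, so $r\ne0$. Not being tame means that for every $s\in\mathcal S$ there is $z\in\ker P_s$ with $\|r+z\|<\|z\|$.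

**Step 1: a long sequence of shortened vectors.** This step copies the first attempt, using vectors that $r$ shortens. By recursion on $\xi<\omega_1$ choose $s_\xi\in\mathcal S$ and $z_\xi\in X$ such that $r\in X_{s_0}$; $s_\eta\le s_\xi$ and $z_\eta\in X_{s_\xi}$ for $\eta<\xi$; and
$$z_\xi\in\ker P_{s_\xi},\qquad b_\xi:=\|r+z_\xi\|<a_\xi:=\|z_\xi\| .$$
This is possible: for $\xi=0$ use (S1). For $\xi>0$, each $z_\eta$ lies in some $X_{\sigma_\eta}$ by (S1), and the countable set $\{s_\eta,\sigma_\eta:\eta<\xi\}$ has an upper bound $s_\xi$ by (S3). Then $z_\xi$ exists because $r$ is not tame. Since $P_{s_\xi}(r+z_\xi)=r$, we have $b_\xi\ge\|r\|>0$.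

**Step 2: functionals for the dual sphere.** We need norm-one functionals that kill later vectors. Choose $\varphi_\xi\in S_{X^*}$ with $\varphi_\xi(z_\xi)=\|z_\xi\|$ and let $f_\xi=\varphi_\xi\circ P_{s_{\xi+1}}$, so $\|f_\xi\|\le1$. As $z_\xi\in X_{s_{\xi+1}}$, we get $f_\xi(z_\xi)=\|z_\xi\|=a_\xi>0$, hence $\|f_\xi\|=1$. For $\eta<\xi$ we have $s_{\eta+1}\le s_\xi$, so $z_\xi\in\ker P_{s_\xi}\subseteq\ker P_{s_{\eta+1}}$ and $f_\eta(z_\xi)=0$.

**Step 3: making the numbers almost constant.** The aim is a uniform gap. Since $a_\xi/b_\xi>1$ for each $\xi$, there is $\delta=1/k$ such that $a_\xi\ge(1+4\delta)b_\xi$ for uncountably many $\xi$. Cutting $(0,\infty)$ into the intervals $[(1+\delta)^j,(1+\delta)^{j+1})$, $j\in\mathbb Z$, we find $b>0$ such that $b\le b_\xi\le(1+\delta)b$ for uncountably many of these. Cutting $[-\|r\|,\|r\|]$, where the numbers $f_\xi(r)$ lie, into finitely many intervals of length at most $\delta b$, we obtain an uncountable $I\subseteq\omega_1$ such that for all $\xi,\eta\in I$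
$$a_\xi\ge(1+4\delta)b_\xi,\qquad b\le b_\xi\le(1+\delta)b,\qquad|f_\xi(r)-f_\eta(r)|\le\delta b.$$

**Step 4: separation in $S_X$.** As in $C(K)$, shift by $r$ and normalise. Let $u_\xi=(r+z_\xi)/b_\xi\in S_X$. Then
$$\Bigl\|u_\xi-\frac{r+z_\xi}b\Bigr\|=\Bigl|\frac1{b_\xi}-\frac1b\Bigr|\,b_\xi=\Bigl|1-\frac{b_\xi}b\Bigr|\le\delta .$$
For $\eta<\xi$ in $I$ the vector $r$ cancels in the difference, and $P_{s_\xi}$ fixes $z_\eta$ and kills $z_\xi$, so
$$\|u_\eta-u_\xi\|\ge\frac{\|z_\eta-z_\xi\|}b-2\delta\ge\frac{\|P_{s_\xi}(z_\eta-z_\xi)\|}b-2\delta=\frac{a_\eta}b-2\delta\ge\frac{a_\eta}{b_\eta}-2\delta\ge1+2\delta .$$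

**Step 5: separation in $S_{X^*}$.** Test the functionals on the short vector $r+z_\xi$. For $\eta<\xi$ in $I$,
$$(f_\xi-f_\eta)(r+z_\xi)=a_\xi+f_\xi(r)-f_\eta(r)\ge(1+4\delta)b_\xi-\delta b\ge(1+3\delta)b_\xi .$$
Since $\|r+z_\xi\|=b_\xi$, this gives $\|f_\xi-f_\eta\|\ge1+3\delta$. So (a) holds with $\varepsilon=2\delta$. $\square$

## If every vector is tame: projections with $\|I-P_t\|\le1$ and an Auerbach system

Tameness concerns one vector at a time. The next lemma makes it uniform over a separable piece.

**Lemma 3.** If every $r\in X$ is tame, then for every $s_0\in\mathcal S$ there is $t\ge s_0$ in $\mathcal S$ with $\|I-P_t\|\le1$.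

*Proof.* **Closing off.** We build $t$ above the witnesses $s(r)$ of a dense set of $r\in X_t$. Given $s_n$, let $A_n$ be a countable dense subset of $X_{s_n}$ and, by (S3), let $s_{n+1}$ be an upper bound of $\{s_n\}\cup\{s(r):r\in A_n\}$. Let $t$ be an upper bound of $(s_n)$ with $X_t=\overline{\bigcup_nX_{s_n}}$.

**The inequality on $X_t$.** Now we check that nothing in $X_t$ shortens $\ker P_t$. If $r\in A_n$ and $z\in\ker P_t$, then $s(r)\le s_{n+1}\le t$, so $z\in\ker P_{s(r)}$ and $\|r+z\|\ge\|z\|$. As $\bigcup_nA_n$ is dense in $X_t$, the inequality $\|r+z\|\ge\|z\|$ holds for all $r\in X_t$, $z\in\ker P_t$. For $x\in X$ take $r=P_tx$ and $z=x-P_tx$: $\|x\|\ge\|x-P_tx\|$. $\square$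

**Lemma 4.** Suppose $\{t\in\mathcal S:\|I-P_t\|\le1\}$ is cofinal in $\mathcal S$. Then there are $z_\alpha\in S_X$, $h_\alpha\in S_{X^*}$ and operators $Q_\alpha:X\to X$ with $\|Q_\alpha\|\le1$ $(\alpha<\omega_1)$ such that for all $\beta,\gamma<\omega_1$
$$h_\beta(z_\gamma)=\delta_{\beta\gamma},\qquad Q_\beta z_\gamma=\begin{cases}0&\gamma<\beta\\z_\gamma&\gamma\ge\beta\end{cases},\qquad Q_\beta^*h_\gamma=\begin{cases}0&\gamma<\beta\\h_\gamma&\gamma\ge\beta\end{cases}.$$

*Proof.* **Step 1: the vectors.** This is the recursion of the first attempt, using only good indices. For $\alpha<\omega_1$, the countable set consisting of all $t_\beta$ and of indices $\sigma_\beta$ with $z_\beta\in X_{\sigma_\beta}$ $(\beta<\alpha)$ has an upper bound. By cofinality there is $t_\alpha$ above it with $\|I-P_{t_\alpha}\|\le1$. So $t_\alpha\ge t_\beta$ and $z_\beta\in X_{t_\alpha}$ for $\beta<\alpha$. As $X_{t_\alpha}$ is separable and $X$ is not, $\ker P_{t_\alpha}\ne\{0\}$; choose a unit vector $z_\alpha$ in it. Write $P_\alpha=P_{t_\alpha}$ and $Q_\alpha=I-P_\alpha$.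

**Step 2: $Q_\beta$ on the vectors.** $Q_\beta$ should cut off everything before $\beta$. If $\gamma<\beta$, then $z_\gamma\in X_{t_\beta}$ and $Q_\beta z_\gamma=0$. If $\gamma\ge\beta$, then $z_\gamma\in\ker P_\gamma\subseteq\ker P_\beta$ and $Q_\beta z_\gamma=z_\gamma$.

**Step 3: the functionals.** Now the composition that failed before costs nothing. Choose $\varphi_\beta\in S_{X^*}$ with $\varphi_\beta(z_\beta)=1$ and put $h_\beta=\varphi_\beta\circ P_{\beta+1}\circ Q_\beta$, so that $\|h_\beta\|\le1$. If $\gamma<\beta$, then $Q_\beta z_\gamma=0$ gives $h_\beta(z_\gamma)=0$. Next, $h_\beta(z_\beta)=\varphi_\beta(P_{\beta+1}z_\beta)=\varphi_\beta(z_\beta)=1$. If $\gamma>\beta$, then $z_\gamma\in\ker P_\gamma\subseteq\ker P_{\beta+1}$, so $h_\beta(z_\gamma)=\varphi_\beta(P_{\beta+1}z_\gamma)=0$. In particular $\|h_\beta\|=1$.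

**Step 4: $Q_\beta^*$ on the functionals.** This is what lets us treat the dual sphere in the same way. By (S2), for $\beta\le\gamma$,
$$Q_\gamma Q_\beta=I-P_\gamma-P_\beta+P_\gamma P_\beta=I-P_\gamma=Q_\gamma,$$
and likewise $Q_\beta Q_\gamma=Q_\gamma$. So the product of two of the $Q$'s is the one with the larger index. Recall $Q_\beta^*h_\gamma=h_\gamma\circ Q_\beta$. If $\gamma\ge\beta$, then $h_\gamma\circ Q_\beta=\varphi_\gamma P_{\gamma+1}Q_\gamma Q_\beta=\varphi_\gamma P_{\gamma+1}Q_\gamma=h_\gamma$. If $\gamma<\beta$, then $h_\gamma\circ Q_\beta=\varphi_\gamma P_{\gamma+1}Q_\beta=\varphi_\gamma(P_{\gamma+1}-P_{\gamma+1}P_\beta)=0$, because $\gamma+1\le\beta$. $\square$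

## From distance $\ge1$ to distance $>1$: a bad pair permits its own correction

We now have an Auerbach system, so $\|z_\beta-z_\alpha\|\ge h_\beta(z_\beta-z_\alpha)=1$. Which corrections of $z_\alpha$ keep it on the sphere? Look at the first two vectors. If $\|z_1-z_0\|>1$, do nothing. If $\|z_1-z_0\|\le1$, this very inequality says that $z_1-z_0$ is in the unit ball; by convexity so is $z_1-\tau z_0$ for $0<\tau<1$. On the other hand $\|z_1-\tau z_0\|\ge\|Q_1(z_1-\tau z_0)\|=\|z_1\|=1$. So $y_1=z_1-\tau z_0$ is a unit vector, and $h_0(z_0-y_1)=1+\tau>1$.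

So a pair that fails to be separated provides the permission for the move that separates it. For $\alpha$ with infinitely many predecessors we make countably many moves, each so small that it does not destroy what the earlier ones gained.

**Lemma 5.** Let $E$ be a Banach space and, for $\alpha<\omega_1$, let $e_\alpha\in S_E$, $e^*_\alpha\in S_{E^*}$ and bounded operators $Q_\alpha:E\to E$ with $\|Q_\alpha\|\le1$ satisfy
$$e_\beta^*(e_\gamma)=\delta_{\beta\gamma},\qquad Q_\beta e_\gamma=0\ \ (\gamma<\beta),\qquad Q_\beta e_\gamma=e_\gamma\ \ (\gamma\ge\beta).$$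
Then there are $y_\alpha\in S_E$ $(\alpha<\omega_1)$ such that $\|y_\alpha-y_\beta\|>1$ for $\beta\ne\alpha$, and $e_\alpha-y_\alpha$ lies in the closed convex cone generated by $\{e_\beta:\beta<\alpha\}$.

*Proof.* **Step 1: the set of admissible corrections.** We describe where the corrections may live. Let $W_\alpha=\overline{\operatorname{span}}\{e_\gamma:\gamma<\alpha\}$. Then $Q_\alpha$ and $e^*_\alpha$ vanish on $W_\alpha$. For $w\in W_\alpha$,
$$\|e_\alpha+w\|\ge\|Q_\alpha(e_\alpha+w)\|=\|e_\alpha\|=1. \tag{1}$$
Hence
$$K_\alpha:=\{w\in W_\alpha:\|e_\alpha+w\|\le1\}=\{w\in W_\alpha:\|e_\alpha+w\|=1\}.$$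
The first description shows that $K_\alpha$ is closed and convex and contains $0$; the second, that $e_\alpha+w\in S_E$ for every $w\in K_\alpha$.

**Step 2: what to aim for.** We reduce separation to a condition on each pair. By recursion on $\alpha$ we shall choose $w_\alpha\in K_\alpha$ and put $y_\alpha=e_\alpha+w_\alpha\in S_E$, so that for all $\beta<\alpha$
$$\text{either}\quad\|e_\alpha+w_\alpha-y_\beta\|>1\quad\text{or}\quad e_\beta^*(w_\alpha)<0. \tag{2}$$
This suffices. In the first case $\|y_\alpha-y_\beta\|>1$. In the second, $e_\beta^*(w_\beta)=0$ since $w_\beta\in W_\beta$, and $e_\beta^*(e_\alpha)=0$, so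
$$\|y_\beta-y_\alpha\|\ge e^*_\beta(e_\beta+w_\beta-e_\alpha-w_\alpha)=1-e^*_\beta(w_\alpha)>1.$$

**Step 3: one predecessor at a time.** Here $w_\alpha$ is approximated by handling the predecessors one after another. Put $w_0=0$. Let $\alpha>0$, suppose $w_\beta$ is given for all $\beta<\alpha$, and let $\beta_1,\beta_2,\dots$ be a sequence that enumerates $\alpha$, repetitions allowed. We construct $w^0=0,w^1,w^2,\dots\in K_\alpha$ of the form
$$w^n=-\sum_{\gamma\in F_n}c^n_\gamma e_\gamma,\qquad F_n\subset\alpha\text{ finite},\quad c^n_\gamma\ge0, \tag{3}$$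
and numbers $\delta_n>0$ (the gain at step $n$), with
$$\|w^n-w^{n-1}\|\le2^{-n-1}\min\{1,\delta_1,\dots,\delta_{n-1}\}. \tag{4}$$
Let $w^{n-1}$ and $\delta_1,\dots,\delta_{n-1}$ be given and put $\beta=\beta_n$.

*Case 1: $\|e_\alpha+w^{n-1}-y_\beta\|>1$.* Nothing needs to be done. Put $w^n=w^{n-1}$ and $\delta_n=\|e_\alpha+w^n-y_\beta\|-1>0$; (4) is trivial.

*Case 2: $\|e_\alpha+w^{n-1}-y_\beta\|\le1$.* We extract from this a permitted direction in which the coordinate $\beta$ decreases. Apply $Q_\beta$. As $\beta<\alpha$, $Q_\beta e_\alpha=e_\alpha$. As $w_\beta\in W_\beta$, $Q_\beta y_\beta=e_\beta+Q_\beta w_\beta=e_\beta$. So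
$$v:=Q_\beta w^{n-1}-e_\beta\quad\text{satisfies}\quad\|e_\alpha+v\|=\|Q_\beta(e_\alpha+w^{n-1}-y_\beta)\|\le1,$$
and by (3)
$$v=-\sum_{\gamma\in F_{n-1},\ \gamma\ge\beta}c^{n-1}_\gamma e_\gamma-e_\beta\in W_\alpha .$$
Hence $v\in K_\alpha$. Put $w^n=(1-\tau)w^{n-1}+\tau v$ with $\tau\in(0,1)$ so small that (4) holds. Then $w^n\in K_\alpha$ by convexity, and $w^n$ has the form (3), since $w^{n-1}$ and $v$ do. With $c:=c^{n-1}_\beta$ (and $c:=0$ if $\beta\notin F_{n-1}$) we have $e_\beta^*(w^{n-1})=-c$ and $e_\beta^*(v)=-c-1$, so
$$e^*_\beta(w^n)=-(1-\tau)c-\tau(c+1)=-c-\tau<0 .$$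
Put $\delta_n=-e_\beta^*(w^n)>0$.

**Step 4: the limit keeps every gain.** It remains to pass to the limit. By (4), $(w^n)$ is Cauchy; let $w_\alpha$ be its limit. Then $w_\alpha\in K_\alpha$, as $K_\alpha$ is closed, and by (3) the vector $e_\alpha-y_\alpha=-w_\alpha$ is in the closed convex cone generated by $\{e_\gamma:\gamma<\alpha\}$. For $n\ge1$ and $m>n$, the number $\delta_n$ is among $\delta_1,\dots,\delta_{m-1}$, so
$$\|w_\alpha-w^n\|\le\sum_{m>n}2^{-m-1}\delta_n\le\frac{\delta_n}2 .$$
If step $n$ was in Case 1, then $\|e_\alpha+w_\alpha-y_{\beta_n}\|\ge1+\delta_n-\frac{\delta_n}2>1$. If it was in Case 2, then $e^*_{\beta_n}(w_\alpha)\le-\delta_n+\frac{\delta_n}2<0$, as $\|e^*_{\beta_n}\|=1$. Every $\beta<\alpha$ is some $\beta_n$, so (2) holds. $\square$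

**Why $Q_\beta$ is applied in Case 2.** Without $Q_\beta$, the hypothesis of Case 2 gives the direction $w^{n-1}-y_\beta\in K_\alpha$, and one could move to $w^{n-1}-\tau y_\beta$. But $y_\beta$ has negative coordinates at earlier indices, so the move pushes those coordinates of $w^n$ *up*. In $c_0(\omega_1)$ suppose $y_0=e_0$, $y_1=e_1-\frac14e_0$, and treat $\alpha=2$ with $\beta_1=1$, $\beta_2=0$. Since $\|e_2-y_1\|=1$, the first step gives $w^1=-\tau e_1+\frac\tau4e_0$ with $\delta_1=\tau$. Then $\|e_2+w^1-e_0\|=1$, and the second step subtracts $\tau'e_0$ with $\tau'\le\frac\tau8$ by (4). Now $y=e_2+w^2$ has coordinate $\frac\tau4-\tau'>0$ at $0$, and $\|y-y_0\|=1$: after these two steps the pair is not separated. Applying $Q_\beta$ replaces $y_\beta$ by $e_\beta$ and keeps all coefficients in (3) nonnegative, so that any move at $\beta$, however small, makes the coordinate at $\beta$ strictly negative.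

## Assembling Theorem 2, Theorem 1 and the Corollary

*Proof of Theorem 2.* If some $r\in X$ is not tame, Lemma 2 gives (a). Otherwise Lemma 3 says that $\{t:\|I-P_t\|\le1\}$ is cofinal. Whenever this set is cofinal, Lemma 4 provides $(z_\alpha,h_\alpha,Q_\alpha)$, and we apply Lemma 5 twice:

* in $E=X$ with $e_\alpha=z_\alpha$, $e_\alpha^*=h_\alpha$ and the operators $Q_\alpha$;
* in $E=X^*$ with $e_\alpha=h_\alpha$, $e_\alpha^*=z_\alpha\in S_X\subset S_{X^{**}}$ and the operators $Q_\alpha^*$.

The hypotheses of Lemma 5 are exactly the relations of Lemma 4, together with $\|Q_\alpha^*\|=\|Q_\alpha\|\le1$. The resulting families are those in (b); they are indexed by $\omega_1$ without repetition because distinct indices give distance $>1$. In case (a), an uncountable $(1+\varepsilon)$-separated set contains one of cardinality $\omega_1$, which is $(1+)$-separated. So in either case both spheres contain $(1+)$-separated sets of cardinality $\omega_1$. $\square$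

*Proof of Theorem 1.* Combine Lemma 1 with Theorem 2. $\square$

*Proof of the Corollary.* A separable space has no uncountable set with mutual distances $>1$; together with Theorem 1 this gives the first claim. If a nonseparable WLD space has no uncountable Auerbach system, then (b) of Theorem 2 fails for it, so (a) holds. $\square$

## The spaces $c_0(\kappa)$: neither "$>1$" nor "$\omega_1$" can be improved for $S_X$

For every cardinal $\kappa$ the space $c_0(\kappa)$ is WLD, with $\Gamma$ the set of unit vectors. We use the $\Delta$-system lemma in this form: if $\lambda\in\{\omega_1,\omega_2\}$ and $(F_x)_{x\in A}$ is a family of finite sets with $|A|=\lambda$, there are $B\subseteq A$ with $|B|=\lambda$ and a finite set $R$ with $F_x\cap F_y=R$ for all distinct $x,y\in B$. (If some set occurs $\lambda$ times, take those indices. Otherwise there are $\lambda$ distinct sets among the $F_x$, and the usual lemma applies.)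

**No uniform gap.** For every $\varepsilon>0$ and $\kappa$, $S_{c_0(\kappa)}$ has no uncountable $(1+\varepsilon)$-separated set. Let $A\subseteq S_{c_0(\kappa)}$ be uncountable, without loss of generality $|A|=\omega_1$, and let $F_x=\{\gamma:|x(\gamma)|\ge\varepsilon/4\}$, a finite set. Take $B$ and $R$ from the $\Delta$-system lemma. Cutting $[-1,1]^R$ into finitely many cubes and shrinking $B$ to an uncountable set, we may assume $|x(\gamma)-y(\gamma)|\le\varepsilon/2$ for $\gamma\in R$ and $x,y\in B$. For distinct $x,y\in B$ and $\gamma\notin R$, at least one of $|x(\gamma)|,|y(\gamma)|$ is $<\varepsilon/4$ and the other is at most $1$, so $|x(\gamma)-y(\gamma)|\le1+\varepsilon/4$. Hence $\|x-y\|\le\max(\varepsilon/2,1+\varepsilon/4)<1+\varepsilon$.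

**No larger cardinality.** Every $(1+)$-separated subset of $S_{c_0(\kappa)}$ has cardinality at most $\omega_1$. The source quotes this as known; here is a direct argument. Suppose $A\subseteq S_{c_0(\kappa)}$ is $(1+)$-separated with $|A|=\omega_2$. Let $F_x=\{\gamma:|x(\gamma)|>\frac12\}$, a finite set, and take $B$, $|B|=\omega_2$, and $R$ from the $\Delta$-system lemma. There are finitely many sign patterns ($+$, $-$ or $0$) on $R$, so after shrinking $B$ to another set of size $\omega_2$ all $x\in B$ have the same signs on $R$. Then $|x(\gamma)-y(\gamma)|\le1$ for $\gamma\in R$.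

Let $x\ne y$ in $B$. Some $\gamma$ has $|x(\gamma)-y(\gamma)|>1$. It is not in $R$; one of $|x(\gamma)|,|y(\gamma)|$ exceeds $\frac12$, so $\gamma\in F_x\cup F_y$; and both $x(\gamma),y(\gamma)$ are nonzero, since they have absolute value at most $1$. So, writing $G_x=F_x\setminus R$ and $\operatorname{supp}x=\{\gamma:x(\gamma)\neq0\}$, either $G_y\cap\operatorname{supp}x\ne\emptyset$ or $G_x\cap\operatorname{supp}y\ne\emptyset$. Put
$$f(x)=\{y\in B\setminus\{x\}:G_y\cap\operatorname{supp}x\ne\emptyset\}.$$
The sets $G_y$ $(y\in B)$ are pairwise disjoint and $\operatorname{supp}x$ is countable, so $f(x)$ is countable; and for $x\ne y$ in $B$ we have $y\in f(x)$ or $x\in f(y)$. Choose $B_1\subset B$ with $|B_1|=\omega_1$. The set $B_1\cup\bigcup_{x\in B_1}f(x)$ has cardinality at most $\omega_1$, so there is $y\in B$ outside it. Then $y\notin f(x)$ for every $x\in B_1$, hence $B_1\subseteq f(y)$. This contradicts the countability of $f(y)$. $\square$
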